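# Hole-free cartograms of triconnected planar graphs with at most 314 corners per polygon

## A cartogram of $K_{2,3}$ by hand, and a count of corners for $K_{2,m}$

Let $u,v$ be the two vertices of degree 3 in $K_{2,3}$ and $a,b,c$ the other three. Suppose we want to draw each vertex as a polygon of prescribed area: $7$ for $u$ and for $v$, then $4,2,4$ for $a,b,c$. Two polygons shall share a boundary segment exactly when their vertices are adjacent, and there shall be no gaps. Here is a solution inside the rectangle $[-3,3]\times[-2,2]$.

* $P_a$ is the triangle $(-3,2),(-3,-2),(-1,0)$, of area $4$, and $P_c$ is its mirror image $(3,2),(3,-2),(1,0)$.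
* $P_b$ is the diamond $(-1,0),(0,-1),(1,0),(0,1)$, of area $2$.
* $P_u$ is the pentagon $(-3,2),(-1,0),(0,1),(1,0),(3,2)$. Its depth below the line $y=2$ runs $0,2,1,2,0$ at $x=-3,-1,0,1,3$, so its area is $2+\tfrac32+\tfrac32+2=7$. $P_v$ is the mirror image of $P_u$ in the $x$-axis.

The areas add up to $24$, the area of the rectangle. $P_u$ shares segments with $P_a,P_b,P_c$ and meets $P_v$ only in the two points $(-1,0)$ and $(1,0)$. Also $P_a$ and $P_b$ meet only in $(-1,0)$. So the contacts are right.

The two inner faces $uavb$ and $ubvc$ appear as the two points $(-1,0)$ and $(1,0)$. At each of them four polygons meet. A polygon that has a point on its boundary, but no corner there, fills a half-disc near that point. Two such polygons fill a whole neighborhood and leave no room for a third. Hence **at each of these points at most one polygon has no corner.**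

Now take $K_{2,m}$, $m\ge3$, and let $u,v$ be the vertices of its 2-element class. In a plane drawing there are $2-(m+2)+2m=m$ faces. Their boundaries are cycles of even length at least $4$, with total length $4m$, so all are 4-cycles, and a 4-cycle of $K_{2,m}$ contains both $u$ and $v$. So $m-1$ inner faces contain both $u$ and $v$. If each inner face is drawn as a point, then at each of these $m-1$ points $P_u$ or $P_v$ has a corner. So one of the two polygons has at least $(m-1)/2$ corners, whatever the areas are. (We check below that different faces use different points of $\partial P_u$.)

The number of corners is therefore unbounded here. The reason is that two vertices lie together on many faces, and such a pair separates the graph. In a triconnected graph this cannot happen. Is the number of corners then bounded?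

## Plane realizations, the load, and the statements

Graphs are finite and simple, polygons are closed regions, a corner of a polygon is a boundary point with interior angle different from $\pi$, and triconnected graphs have at least 4 vertices.

**Definition (cartogram).** Let $G=(V,E)$ be a planar graph and $w:V\to\mathbb R^+$. A *cartogram* of $(G,w)$ represents each $v\in V$ by a simple polygon $P_v$ of area exactly $w(v)$. The polygons are pairwise interior-disjoint, and $P_u,P_v$ share a boundary segment of positive length if and only if $uv\in E$. It is *hole-free* if the complement of $\bigcup_vP_v$ in the plane is connected. Its *complexity* is the maximum number of corners of a polygon $P_v$. Polygons need not be convex or rectilinear.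

**Question.** Is there a $k\in\mathbb N$ such that every pair $(G,w)$ with $G$ triconnected and planar admits a hole-free cartogram of complexity at most $k$?

The answer is yes. Since a triconnected planar graph has only one plane embedding up to the choice of the outer face, it is natural to ask that the cartogram respects it.

Let $G$ be a 2-connected plane graph with $n\ge3$ vertices. Then all face boundaries are cycles. We identify a face $f$ with its vertex set and write $d_f$ for its length. For interior-disjoint polygons, the *contact* of $P_u$ and $P_v$ is the union of all segments of positive length in $P_u\cap P_v$.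

**Definition (realizing a plane graph).** A hole-free cartogram *realizes the plane graph* $G$ if

* for each edge $uv$ the contact $C_{uv}$ of $P_u,P_v$ is one proper arc of $\partial P_v$ (and of $\partial P_u$), and
* there are points $p_f$, one for each inner face $f$, such that, whenever $vu'$ is the successor of $vu$ in the counterclockwise order of edges at $v$ and the face $f$ between them is inner, the arc $C_{vu}$ ends and the arc $C_{vu'}$ begins at $p_f$, for the counterclockwise orientation of $\partial P_v$.

In the example above, run counterclockwise around $P_u$ from $(-3,2)$. The contact with $a$ ends at $(-1,0)$, where the contact with $b$ begins. That one ends at $(1,0)$, where the contact with $c$ begins. This is the order $a,b,c$ around $u$ when $u$ is drawn above $a,b,c$.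

**Definition (load).** Let $F$ be the set of *inner faces of length at least $4$*. Choose in each $f\in F$ one *special* vertex $x_f\in f$. The load is
$$\lambda(G)=\min_{x}\ \max_{v\in V}\ \#\{f\in F: v\in f,\ x_f\ne v\}, \tag{1}$$
the minimum over all choices $x=(x_f)_{f\in F}$.

*Example.* If all inner faces are triangles, then $\lambda(G)=0$. For the cube, drawn as a square inside a square, $F$ consists of the central face and four side faces. Each choice leaves $5\cdot3=15$ non-special incidences on 8 vertices, so $\lambda\ge2$. Let $i_1,\dots,i_4$ be the vertices of the inner square and let the $j$-th side face contain $i_j,i_{j+1}$. Choose $i_j$ special in the $j$-th side face and $i_1$ special in the central face. Each $i_j$ lies in three faces of $F$ and is special at least once. Each outer vertex lies in two faces of $F$. So $\lambda=2$.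

**Theorem 1.** For every triconnected plane graph $G$ (any outer face) and every $w:V\to\mathbb R^+$ there is a hole-free cartogram of complexity at most $314$. It realizes the plane graph $G$, and the union of its polygons is a rectangle.

**Theorem 2.** Let $G$ be a 2-connected plane graph, $n\ge3$.

(a) For every $w$ there is a hole-free cartogram realizing $G$ of complexity at most $8+51\,\lambda(G)$.

(b) Every hole-free cartogram realizing $G$ has complexity at least $\lambda(G)$.

(c) $\lambda(G)=\max_{\emptyset\ne S\subseteq V}\big\lceil \frac1{|S|}\sum_{f\in F}(|f\cap S|-1)^+\big\rceil$, and $\lambda(G)\le6$ if $G$ is triconnected.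

Theorem 1 will follow from (a) and (c), because $8+51\cdot6=314$.

## Corners at the face points: Theorem 2(b) and two lower bounds

The purpose of this section is to make the opening count precise. It tells us what any construction has to pay, and it is where the load comes from.

**Lemma 3.** Consider a hole-free cartogram realizing a 2-connected plane graph $G$. (i) For each inner face $f$, at most one of the polygons $P_v$, $v\in f$, has no corner at $p_f$. (ii) For fixed $v$, the points $p_f$ of the different inner faces $f\ni v$ are different.

*Proof.* (i) By the definition, $p_f$ lies on the boundaries of all $d_f\ge3$ polygons of $f$, which are interior-disjoint. A polygon without a corner at $p_f$ has angle $\pi$ there. Two of these fill a neighborhood of $p_f$, and a third polygon has no room.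

(ii) The point $p_f$ is the end, in the counterclockwise orientation of $\partial P_v$, of the contact arc $C_{vu}$, where $vu$ is the edge preceding $f$ at $v$. Different faces at $v$ have different $u$. The arcs $C_{vu}$ and $C_{vu'}$ with $u\ne u'$ have disjoint relative interiors. Otherwise they would have a segment in common, and on its outer side $P_u$ and $P_{u'}$ would overlap. Two arcs of a closed curve with disjoint relative interiors cannot end, in the same orientation, at the same point. $\square$

**Proof of Theorem 2(b).** Let $K$ be the complexity. For $f\in F$ let $x_f$ be the vertex of $f$ whose polygon has no corner at $p_f$ (arbitrary if there is none). If $v$ is non-special in $f$, then $P_v$ has a corner at $p_f$, and by Lemma 3(ii) these corners are different for different $f$. So each $v$ is non-special in at most $K$ faces, and $\lambda(G)\le K$. $\square$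

If we count only the vertices of a set $S\subseteq V$, and count in all inner faces, we get
$$\sum_{f\text{ inner}}(|f\cap S|-1)^+\ \le\ \sum_{v\in S}\#\text{corners}(P_v)\ \le\ K|S|. \tag{2}$$

*$K_{2,m}$, $m\ge3$.* With $S=\{u,v\}$, (2) gives $m-1\le2K$, so $K\ge(m-1)/2$ for all weights. Hence, for cartograms realizing the plane graph, triconnectivity cannot be weakened to 2-connectivity in Theorem 1.

*Some triconnected graphs need complexity 6.* Take a triangulation on a set $S$ of $s\ge14$ vertices and put into each of its $2s-4$ faces (the outer one included) a new vertex adjacent to the three corners. The result is a triangulation with $3(2s-4)=6s-12$ faces, and it is triconnected. Each face contains exactly two vertices of $S$, and $6s-13$ faces are inner. By (2), $Ks\ge6s-13>5s$, so $K\ge6$, for all weights. Here the load is $0$; the bound comes from the triangular faces.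

## Computing the load with Hall's theorem: Theorem 2(c)

**Step 1: the lower bound for $\lambda$.** For any choice $x$ and any nonempty $S\subseteq V$,
$$\sum_{v\in S}\#\{f\in F:v\in f,\ x_f\ne v\}=\sum_{f\in F}\#\big((f\cap S)\setminus\{x_f\}\big)\ge\sum_{f\in F}(|f\cap S|-1)^+ .$$
Some $v\in S$ is at least the average, and counts are integers. This gives "$\ge$" in the formula.

**Step 2: a choice that attains the bound.** We must make each vertex special often enough, which is a matching problem. Let $\ell$ be the right-hand side of the formula, and let $\deg_F(v)$ be the number of faces $f\in F$ containing $v$. Take $(\deg_F(v)-\ell)^+$ copies of each $v$. We want to match all copies to *distinct* faces $f\in F$ containing the vertex. Hall's theorem says that this is possible if every set of copies has at least as many available faces as elements. All copies of one vertex have the same available faces, so it suffices to check all copies of a set $S$ of vertices with $\deg_F(v)>\ell$: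
$$\sum_{v\in S}(\deg_F(v)-\ell)\le\#\{f\in F:f\cap S\ne\emptyset\}.$$
We have $\sum_{v\in S}\deg_F(v)=\sum_{f\in F}|f\cap S|$, and subtracting $1$ for each $f$ that meets $S$ leaves $\sum_f(|f\cap S|-1)^+$. So the condition says $\sum_{f\in F}(|f\cap S|-1)^+\le\ell|S|$, which holds by the definition of $\ell$. Let $x_f$ be the vertex matched to $f$, and arbitrary if $f$ is unmatched. Then $v$ is special in at least $\deg_F(v)-\ell$ faces, so non-special in at most $\ell$. This proves the formula.

**Step 3: two faces of a triconnected graph share little.** We claim: *if $G$ is triconnected and two distinct faces $f,f'$ both contain $u\ne v$, then $uv\in E$ and $f,f'$ are the two faces at $uv$.* Draw a closed curve through $u$, $f$, $v$, $f'$ that meets $G$ only in $u$ and $v$. As $G-\{u,v\}$ is connected, one side of the curve contains no vertex. At $u$ the curve passes from the angular sector of $f$ to a different sector, that of $f'$, so there is an edge at $u$ on the empty side. It cannot cross the curve, so it ends at $v$; it is the edge $uv$. As $G$ is simple, it is the only edge at $u$ on that side, so it separates the sector of $f$ from the sector of $f'$. This proves the claim. In particular, a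 pair $u,v$ lies in at most two common faces.

**Step 4: the bound 6.** Let $|S|\ge3$. Inside each $f\in F$ with $|f\cap S|\ge2$ draw a path through the vertices of $f\cap S$ in their cyclic order. It has $|f\cap S|-1$ edges. All these paths together form a loopless plane multigraph on $S$, and by Step 3 each pair is joined at most twice. A simple planar graph on $|S|\ge3$ vertices has at most $3|S|-6$ edges, so
$$\sum_{f\in F}(|f\cap S|-1)^+\le2(3|S|-6)<6|S|.$$
For $|S|=2$ the sum is at most $2$ by Step 3, for $|S|=1$ it is $0$. So every term in the maximum is at most $6$. $\square$

## Who receives the polygon of an extra vertex in a face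

It remains to prove Theorem 2(a). A sensible plan is to reduce to triangulations. Put an extra vertex $z_f$ into each $f\in F$, joined to all vertices of $f$. Suppose we can represent triangulations by polygons with at most 8 corners and arbitrary areas; the next two sections do this. Give $P_{z_f}$ a small area, and then hand its region over to the vertices of $f$.

*First attempt: one vertex takes all.* If $u\in f$ receives the whole of $P_{z_f}$, then $u$ touches every other vertex of $f$ along a segment. Already for the cube this is wrong: opposite vertices of a face are not adjacent.

*Second attempt: everybody takes a share.* Choose a point in the interior of $P_{z_f}$, cut $P_{z_f}$ by paths from this point to the boundary, and give each $u\in f$ the sector along its own contact with $P_{z_f}$. Now the contacts are right. But each vertex of $f$ may get new corners in each such face, so all that this recipe yields is a constant times the number of faces at a vertex. That number is unbounded. Let $c_1\dots c_{2m}$, $m\ge3$, be a cycle, and join a vertex $u$ inside to all $c_j$ with $j$ odd, a vertex $v$ outside to all $c_j$ with $j$ even. All faces are 4-cycles, and $u$ lies in $m$ of them. The graph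 is triconnected. Without $u,v$ the cycle remains. Without one hub and one rim vertex, a path remains, and the other hub still has a neighbor on it. Without two rim vertices, at least $4$ rim vertices remain on at most two paths, so one path has at least two vertices. It joins $u$ to $v$, and any other path has a neighbor $u$ or $v$.

Lemma 3(i) shows what can be saved. Whatever we do, at $p_f$ all polygons of $f$ have a corner, with at most one exception. So let us use the exception: **put the meeting point $p_f$ in the interior of a side of $P_{x_f}$, and split $P_{z_f}$ among the vertices of $f$ other than $x_f$ only.** Then $P_{x_f}$ does not change at all. If we can split with a bounded number of bends, a vertex pays only in the faces where it is not special. With the best choice of the $x_f$, these are at most $\lambda(G)$ faces.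

One more difficulty has to be met. If the areas of the pieces depended on the shape of $P_{z_f}$, then the areas to be prescribed in the triangulation would depend on the drawing, and the drawing on these areas. To avoid the circle, we split $P_{z_f}$ into pieces of areas fixed in advance.

So two tools are needed: exact-area drawings of triangulations, and exact-area splittings of a polygon.

## A rectangle tiling from a canonical ordering

Let $T$ be a simple plane triangulation with $N\ge4$ vertices and outer face $v_1,v_2,v_N$ in counterclockwise order. All its vertices have degree at least 3.

**Canonical ordering** (de Fraysseix–Pach–Pollack, *Combinatorica* 10 (1990) 41–51). The vertices can be ordered $v_1,\dots,v_N$ as follows. Put $\Gamma_2=(v_1,v_2)$. For $3\le k\le N$ the neighbors of $v_k$ among $v_1,\dots,v_{k-1}$ are a subpath $c_p,\dots,c_q$ $(p<q)$ of the path $\Gamma_{k-1}=(c_1=v_1,\dots,c_r=v_2)$, and $\Gamma_k=(c_1,\dots,c_p,v_k,c_q,\dots,c_r)$. The path $\Gamma_k$ together with $v_1v_2$ is the outer cycle of the subgraph induced by $v_1,\dots,v_k$, and all later vertices lie outside it.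

The region between $\Gamma_{k-1}$ and $\Gamma_k$ contains no vertex, and in it there are only the edges $v_kc_j$. Hence the triangles $c_jc_{j+1}v_k$ $(p\le j<q)$ are faces of $T$. Also $\Gamma_N=(v_1,v_N,v_2)$.

We say that step $k$ *covers* $c_j$ $(p<j<q)$ and *closes* the gaps $(c_j,c_{j+1})$ $(p\le j<q)$. For $k<N$ it *opens* the gaps $(c_p,v_k)$ and $(v_k,c_q)$. Put $l(v_k)=c_p$, $r(v_k)=c_q$, and $I=\{v_3,\dots,v_{N-1}\}$. Each $v\in I$ is covered exactly once, since it is not on $\Gamma_N$; let $\mathrm{top}(v)$ be the covering vertex. The vertices $v_1,v_2$ are never covered. We shall use one observation several times: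

> (3) While $c$ lies on the path, the gap immediately to the left of $c$ changes, before $c$ is covered, exactly when a vertex $u$ with $r(u)=c$ is added. It then becomes $(u,c)$. Symmetrically, the gap to the right of $c$ changes exactly when a vertex $u$ with $l(u)=c$ is added, and becomes $(c,u)$.

Indeed, if step $k$ closes the gap left of $c=c_j$, then $p\le j-1<q$, and if $c$ is not covered, then $j=q$.

**The rectangles.** There is one rectangle $R_*$ for the gap $(v_1,v_2)$. For each $v\in I$ there are three: $R^-(v)$ for the gap $(l(v),v)$, $R^+(v)$ for the gap $(v,r(v))$, both opened by $v$, and a *leg* $R^0(v)$. The unknowns are numbers $x^-(v)$, $x^+(v)$ $(v\in I)$ and levels $L_v$ $(v\in I\cup\{v_N\})$. Set $x^+(v_1)=0$ and $x^-(v_2)=1$.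

The rectangle of a gap $(c,c')$ has $x$-range $[x^+(c),x^-(c')]$, and $R^0(v)$ has $x$-range $[x^-(v),x^+(v)]$. $R_*$ stands on level $0$, and $R^-(v),R^0(v),R^+(v)$ stand on level $L_v$. The top level of a gap rectangle is $L_u$, where $u$ closes the gap. The top level of $R^0(v)$ is $L_{\mathrm{top}(v)}$.

*Example.* Let $N=5$, let $v_3$ be joined to $v_1,v_2$, let $v_4$ be joined to $v_3,v_2$, and $v_5$ to $v_1,v_3,v_4,v_2$. Ask for area $1$ for all seven rectangles. Write $x^-(v_3)=\alpha$, $x^+(v_3)=\beta$, $x^-(v_4)=\gamma$, $x^+(v_4)=\delta$. The widths are $1$ for $R_*$, then $\alpha,\ \beta-\alpha,\ 1-\beta$ for $R^-,R^0,R^+$ of $v_3$, and $\gamma-\beta,\ \delta-\gamma,\ 1-\delta$ for those of $v_4$. The heights are the reciprocals. To the right of the leg of $v_3$ there are $R^+(v_3)$ and, on top of it, $R^-(v_4)$. Their heights must add up to the height of that leg. On its left there is only $R^-(v_3)$. So we need $\beta-\alpha=\alpha$, $\gamma-\beta=\delta-\gamma=1-\delta=\frac{1-\beta}3$ and $\frac1{\beta-\alpha}=\frac1{1-\beta}+\frac3{1-\beta}$. This gives $\alpha=\frac16$, $\beta=\frac13$, $\gamma=\frac59$, $\delta=\frac79$. The heights are $1$, then $6,6,\frac32$, then $\frac92,\frac92,\frac92$.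 The levels are $L_{v_3}=1$, $L_{v_4}=\frac52$, and $H=1+6=\frac52+\frac92=7$.

In general, once the widths are chosen, the areas force the heights. The heights fit together if, for each leg, the gap rectangles on its left add up to its height, and those on its right also do. These are two equations for each $v\in I$, and we have two unknowns $x^-(v),x^+(v)$. The key is that **these equations say that the gradient of a concave function vanishes.**

**Proposition 4.** For all positive numbers $\omega(R)$ the unknowns can be chosen such that every rectangle $R$ has positive width and height and area $\omega(R)$, and the rectangles tile $[0,1]\times[0,H]$, $H=L_{v_N}$.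

*Proof.* **Step 1: the domain of admissible widths.** Let $X$ be the set of vectors $(x^\pm(v))_{v\in I}$ with all widths positive, that is, $x^+(l(v))<x^-(v)<x^+(v)<x^-(r(v))$ for all $v\in I$. For $x\in X$ and $k<N$ we have
$$0=x^+(c_1)<x^-(c_2)<x^+(c_2)<\dots<x^-(c_r)=1\qquad\text{along }\Gamma_k. \tag{4}$$
For $k=2$ this is $0<1$. In step $k$ the vertex $v_k$ replaces $c_{p+1},\dots,c_{q-1}$, and $x^+(c_p)<x^-(v_k)<x^+(v_k)<x^-(c_q)$ is the condition for $v=v_k$; this is the induction. Choosing values in canonical order, possible since (4) for the previous path gives $x^+(c_p)<x^-(c_q)$, shows $X\ne\emptyset$. So $X$ is a nonempty open convex polytope. It is bounded because by (4) all coordinates lie in $[0,1]$, and all widths are at most $1$.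

**Step 2: the heights, by maximizing a concave function.** Let $\Psi(x)=\sum_R\omega(R)\log\mathrm{width}(R)$ on $X$. It is concave, since widths are affine in $x$. All summands are at most $0$, and at a boundary point of $X$ some width is $0$. So $\Psi\to-\infty$ at $\partial X$, and $\Psi$ has a maximum in $X$. Fix a maximizer and put $h(R)=\omega(R)/\mathrm{width}(R)>0$.

The number $x^-(v)$ is the left end of $R^0(v)$, and it is the right end of the rectangles of the gaps $(\cdot,v)$, which are $R^-(v)$ and the $R^+(u)$ with $r(u)=v$. Moving an end changes $\omega\log\mathrm{width}$ at the rate $\pm\omega/\mathrm{width}=\pm h$. The same holds for $x^+(v)$ with sides exchanged. So the vanishing of the partial derivatives says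
$$h(R^0(v))=h(R^-(v))+\sum_{u\in I:\,r(u)=v}h(R^+(u)),\qquad h(R^0(v))=h(R^+(v))+\sum_{u\in I:\,l(u)=v}h(R^-(u)). \tag{5}$$

**Step 3: consistent levels.** We define the levels recursively, and must show that there is no contradiction. *Claim: in step $k$ all rectangles $R$ that are closed (gaps $(c_j,c_{j+1})$, $p\le j<q$) or covered (legs $R^0(c_j)$, $p<j<q$) have the same value (standing level)$\,+h(R)$.* We define $L_{v_k}$ as this value.

These rectangles form a row gap, leg, gap, …, leg, gap. So it suffices to compare a leg $R^0(c)$, $c=c_j$ covered in step $k$, with the gap on its left; the right is symmetric. By (3) the gaps immediately to the left of $c$ have, in order of time, the rectangles $R^-(c)$, standing on $L_c$, and then $R^+(u_1),\dots,R^+(u_m)$, where $u_1,\dots,u_m$ are the vertices with $r(u)=c$ in canonical order, and $R^+(u_i)$ stands on $L_{u_i}$. (All of them lie in $I$, as $r(v_N)=v_2$.) Adding $u_i$ closes the gap before it, so by the definition of $L_{u_i}$ we have $L_{u_1}=L_c+h(R^-(c))$ and $L_{u_{i+1}}=L_{u_i}+h(R^+(u_i))$. Hence the last gap has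
$$\text{level}+h=L_c+h(R^-(c))+\sum_ih(R^+(u_i))=L_c+h(R^0(c))$$
by (5), which is the value of the leg. This proves the claim. So every rectangle has height $h(R)$ and area $\omega(R)$.

**Step 4: tiling.** Let $g_k:[0,1]\to\mathbb R$ assign to each gap interval and leg interval of $\Gamma_k$ (see (4)) the level on which its rectangle stands; $g_2=0$. By induction the rectangles completed in steps $\le k$ tile the region under $g_k$. In step $k$, the interval $[x^+(c_p),x^-(c_q)]$ is the union of the gap and leg intervals closed or covered. Over each of them we add a rectangle from level $g_{k-1}$ up to $L_{v_k}>g_{k-1}$, and $g_k=L_{v_k}$ on the whole interval. In step $N$ this interval is $[0,1]$ and the level is $H$. $\square$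

**Lemma 5 (stacks along a leg).** Let $v\in I$, and let $y_1,\dots,y_m$ be the vertices with $l(y_i)=v$ in canonical order. The rectangles touching $x=x^+(v)$ from the right along the leg of $v$ are, from bottom to top, $R^+(v),R^-(y_1),\dots,R^-(y_m)$. They fill exactly the height interval of $R^0(v)$. Their tops lie on the levels of $y_1,\dots,y_m,\mathrm{top}(v)$ respectively. The symmetric statement holds on the left with $R^-(v),R^+(y_1'),\dots,R^+(y'_{m'})$, where $r(y'_i)=v$. Similarly, to the right of $x=0$ there are $R_*$ and the $R^-(y)$, $y\in I$, $l(y)=v_1$; to the left of $x=1$ there are $R_*$ and the $R^+(y)$, $y\in I$, $r(y)=v_2$.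

*Proof.* By (3) the gaps to the right of $v$ are first $(v,r(v))$, with rectangle $R^+(v)$ on level $L_v$, and then $(v,y_i)$, with rectangle $R^-(y_i)$ on level $L_{y_i}$. Each is closed by the next $y$, and the last one by $\mathrm{top}(v)$, since covering $v$ closes the gap to its right. The top of each is the level of the closing vertex, so the rectangles are stacked from $L_v$ to $L_{\mathrm{top}(v)}$. The other cases are the same, with $R_*$ as the first rectangle for $v_1,v_2$ and $v_N$ closing the last gap. $\square$

**The polygons.** Add columns $Q_1=[-\delta_1,0]\times[0,H]$ and $Q_2=[1,1+\delta_2]\times[0,H]$ with any $\delta_1,\delta_2>0$, and let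
$$P_v=R^-(v)\cup R^0(v)\cup R^+(v)\ \ (v\in I),\qquad P_{v_1}=Q_1\cup R_*,\qquad P_{v_2}=Q_2 .$$
For $v\in I$ the three rectangles stand side by side on one level, and by Lemma 5 the middle one is at least as high as the others. So $P_v$ is an inverted T, a simple polygon with at most 8 corners; $P_{v_1}$ and $P_{v_2}$ have at most 6. These polygons tile the rectangle $Q=[-\delta_1,1+\delta_2]\times[0,H]$. **All areas $|P_v|$, $v\ne v_N$, can be prescribed arbitrarily:** for $v\in I$ give each of the three rectangles one third of the area, give $R_*$ half of the area of $P_{v_1}$, apply Proposition 4, and then choose $\delta_1,\delta_2$ such that $Q_1$ has the other half and $Q_2$ has the area of $P_{v_2}$.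

## Contacts in the tiling are the edges of $T-v_N$

For $v\in I$ let $J_v=[x^+(l(v)),x^-(r(v))]\times\{L_v\}$ be the *floor* of $v$. Directly above $J_v$ there is only $P_v$. Directly below there is the row of rectangles closed or covered by $v$. The *leg sides* of $v$ are $\{x^\pm(v)\}\times[L_v,L_{\mathrm{top}(v)}]$.

The left end of $J_v$ lies at $x=x^+(l(v))$ on level $L_v$. By Lemma 5, $v$ is one of the $y_i$ of $l(v)$, and $L_v$ lies strictly between the two ends of the right leg side of $l(v)$, or $l(v)=v_1$ and the end lies on $x=0$ with $0<y<H$. Similarly on the right. So *the ends of floors lie in the relative interior of leg sides, or on $x=0$, $x=1$ with $0<y<H$.* By (4) and the definition of covering, *the ends of leg sides of $v$ lie in the relative interior of $J_v$ and of $J_{\mathrm{top}(v)}$, or on the top side of $Q$.*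

The first lemma excludes accidental meetings in single points.

**Lemma 6.** If two polygons $P_u\ne P_v$ meet at a point $\xi$, they share a segment of positive length containing $\xi$.

*Proof.* Horizontal sides of the rectangles lie on floors or on $\partial Q$. Vertical sides lie on leg sides or on $x=0$, $x=1$, by Lemma 5. By the two statements above, each point $\xi\in Q$ falls under one of the following cases.

* $\xi$ lies in the relative interior of some $J_v$. Above $\xi$ there is only $P_v$, and below are at most two rectangles, side by side.
* $\xi$ lies in the relative interior of a leg side of $v$, or on $x=0$ or $x=1$ with $0<y<H$. On one side there is only $P_v$ (resp. $Q_1$, $Q_2$), and on the other side at most two rectangles, one above the other, by Lemma 5.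
* $\xi\in\partial Q$. Then $\xi$ lies in at most two of the rectangles (columns included), and these are side by side.
* $\xi$ lies in the interior of a rectangle or column.

In each case any two different polygons at $\xi$ share a segment containing $\xi$. $\square$

**Lemma 7.** The polygons $P_v$, $v\ne v_N$, have contact graph $T-v_N$. For each $v\ne v_N$, $\partial P_v$ is divided into arcs of positive length, one for each neighbor of $v$ in $T$, in the same counterclockwise cyclic order as these neighbors around $v$. The arc of $u\ne v_N$ is exactly $P_u\cap P_v$, and an arc of $v_N$ lies on $\partial Q$. (For $v\in\{v_1,v_2\}$ the rest of $\partial Q\cap P_v$ is also assigned to $v_N$.)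

*Proof.* **Step 1: walk around an inverted T and read off the neighbors.** Let $v=v_k\in I$ with earlier neighbors $c_p,\dots,c_q$, and $y_i,y_i'$ as in Lemma 5. Traverse $\partial P_v$ counterclockwise.

* Left side of $R^-(v)$: by Lemma 5 it is in contact with the leg of $c_p$ (or with $Q_1$), so with $P_{c_p}$.
* Bottom $J_v$, from left to right: the gap $(c_p,c_{p+1})$, the leg of $c_{p+1}$, the gap $(c_{p+1},c_{p+2})$, …, the gap $(c_{q-1},c_q)$. The rectangle of a gap $(c_j,c_{j+1})$ belongs to $P_{c_j}$ or to $P_{c_{j+1}}$, namely to the one that opened it (and $R_*$ to $P_{v_1}$).
* Right side of $R^+(v)$: contact with $P_{c_q}$.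

So far the neighbors are $c_p,\dots,c_q$, each on one contiguous arc.

* Next come the top of $R^+(v)$, then the rest of the right leg side, formed by the left sides of $R^-(y_1),\dots,R^-(y_m)$, then the top of the leg. The gap of $R^+(v)$ is closed by $y_1$ if $m\ge1$ and by $\mathrm{top}(v)$ if $m=0$. So the top of $R^+(v)$ lies on $J_{y_1}$, resp. $J_{\mathrm{top}(v)}$, or on the top side of $Q$ if the closing vertex is $v_N$. The arcs are $y_1,\dots,y_m,\mathrm{top}(v)$ in this order.
* The left side is symmetric and gives $\mathrm{top}(v),y'_{m'},\dots,y'_1$.

Altogether the cyclic sequence is $c_p,\dots,c_q,\ y_1,\dots,y_m,\ \mathrm{top}(v),\ y'_{m'},\dots,y_1'$. It lists all neighbors of $v$ once: when a later neighbor $u$ of $v$ is added, $v$ is its first neighbor on the path ($l(u)=v$), its last ($r(u)=v$), or is covered.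

**Step 2: the cyclic order is the rotation at $v$.** Consecutive members of the sequence form a face with $v$: $c_jc_{j+1}v$; $vc_qy_1$ (or $vc_q\mathrm{top}(v)$ if $m=0$), since $y_1$ (or $\mathrm{top}(v)$) closes the gap $(v,c_q)$; $vy_iy_{i+1}$, since $y_{i+1}$ closes the gap $(v,y_i)$; $vy_m\mathrm{top}(v)$; and symmetrically on the left. So consecutive members are neighbors in the rotation at $v$, and as $\deg v\ge3$, the sequence is the rotation up to orientation. For the orientation, note that $v_1,v_2,v_N$ is counterclockwise, so the inside of the outer cycle of the graph on $v_1,\dots,v_{k-1}$ is to the left of $v_1\to v_2$ and hence to the right of $\Gamma_{k-1}$ (for $k=3$: the triangle $v_1v_2v_3$ is to the left of $v_1\to v_2$). The triangle $c_jc_{j+1}v_k$ thus lies to the left of $c_j\to c_{j+1}$, and at $v_k$ the edge to $c_{j+1}$ follows counterclockwise the edge to $c_j$. So $c_p,\dots,c_q$ is counterclockwise around $v_k$, as on $\partial P_v$.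

**Step 3: the two columns.** For $v_1$, walk upwards along the right boundary of $P_{v_1}$. We meet $v_2$ (right side of $R_*$), then $v_3$ (top of $R_*$, then $R^-(v_3)$), then the further $y\in I$ with $l(y)=v_1$ in order. The rest of the boundary lies on $\partial Q$ and is the arc of $v_N$. For $v_2$, walk upwards along $x=1$: we meet $v_1$, $v_3$, and the further $y\in I$ with $r(y)=v_2$ in order; the rest is the arc of $v_N$. As before these are all neighbors, and consecutive ones form faces with $v_1$, resp. $v_2$. The first walk is counterclockwise on $\partial P_{v_1}$, the second clockwise on $\partial P_{v_2}$. The face $v_1v_2v_3$ is counterclockwise, so $v_2,v_3$ is counterclockwise around $v_1$, and $v_1,v_3$ is clockwise around $v_2$. So the orientation is right.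

**Step 4: nothing else meets.** The walks name the polygon on the other side of every segment of $\partial P_v$. So the segments shared by $P_u$ and $P_v$ form one arc if $uv\in E(T)$, and there are none otherwise. By Lemma 6, $P_u\cap P_v$ contains no further points, so it equals the closed arc. $\square$

**Lemma 8.** Let $uvw$ be a face of $T$ with $u,v,w\ne v_N$. Then $P_u\cap P_v\cap P_w$ is a single point. It is the common endpoint of the consecutive arcs of $v,w$ on $\partial P_u$, of $u,w$ on $\partial P_v$, and of $u,v$ on $\partial P_w$.

*Proof.* All degrees in $T$ are at least 3, so $\partial P_u$ is divided into at least three arcs of positive length, and two consecutive arcs meet in exactly one point. Since $v,w$ are consecutive around $u$, the set $P_u\cap P_v\cap P_w=(P_u\cap P_v)\cap(P_u\cap P_w)$, which is the intersection of the arcs of $v$ and $w$ on $\partial P_u$, is exactly this point. The set is symmetric in $u,v,w$, so the same holds on $\partial P_v$ and $\partial P_w$. $\square$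

## Splitting a polygon from a point of a side, with prescribed areas

*Example.* Let $Z=[0,4]^2$, $p=(2,0)$, and cut by paths from $(4,4)$ and $(0,4)$ to $p$. Straight paths give areas $4,8,4$. If we want $\frac{16}3$ three times, bend the first path at $(\frac73,2)$ and the second at $(\frac53,2)$. The triangle $(2,0),(4,4),(\frac73,2)$ has area $\frac12|2\cdot2-4\cdot\frac13|=\frac43$. So the outer pieces grow to $4+\frac43=\frac{16}3$, and the middle one shrinks to $8-\frac83=\frac{16}3$.

For a nonconvex $Z$ and many paths we need a systematic way to tune the areas without crossings. The idea: in a very thin collar along the boundary almost no area is at stake, so there we can move the paths freely. In the rest of $Z$ we use one fan of paths from $p$, which is ordered by area.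

**Lemma 9.** Let $Z$ be a simple polygon with $m$ corners, $p$ a point in the relative interior of a side, $b_1,\dots,b_{s-1}$ $(s\ge2)$ distinct points of $\partial Z\setminus\{p\}$ in counterclockwise order from $p$, and $\alpha_1,\dots,\alpha_s>0$ with sum $|Z|$. There are polygonal paths $\gamma_i$ from $b_i$ to $p$, with at most $3m$ bends each, with interiors in $\mathrm{int}\,Z$, pairwise meeting only in $p$, such that the pieces $Z_1,\dots,Z_s$ of $Z$ between consecutive paths ($Z_i$ contains the boundary part from $b_{i-1}$ to $b_i$, where $b_0=b_s=p$) satisfy $|Z_i|=\alpha_i$.

*Proof.* Let $z_1,\dots,z_m$ be the corners in counterclockwise order from $p$, with interior angles $\theta_j\in(0,2\pi)$, $\theta_j\neq\pi$. Choose $p^+$ between $p$ and $z_1$, and $p^-$ between $z_m$ and $p$, with no $b_i$ on the segment $p^-p^+$.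

**Step 1: a thin collar along the boundary.** For small $\varepsilon>0$ let $q_j$ be the point on the bisector of the interior angle at $z_j$ at distance $\varepsilon$ from the lines of both sides at $z_j$. Let $U_0$ be the triangle $p^+z_1q_1$, $U_m$ the triangle $z_mp^-q_m$, and $U_j$ the trapezoid $z_jz_{j+1}q_{j+1}q_j$ $(1\le j<m)$. Put $\sigma_0=p^+z_1$, $\sigma_j=z_jz_{j+1}$, $\sigma_m=z_mp^-$.

*Shape.* Since $\theta_j/2\in(0,\pi)$, the $q_j$ lie on the inner sides of the lines of the sides at $z_j$, and $q_jq_{j+1}$ is parallel to $\sigma_j$. As $\varepsilon\to0$ we have $q_j\to z_j$, so for small $\varepsilon$ the $U_j$ are non-degenerate and convex, and they converge to the $\sigma_j$.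

*Mutual position.* Non-consecutive $\sigma_j$ are disjoint, hence so are the corresponding $U_j$ for small $\varepsilon$. By convexity, $U_{j-1}$ and $U_j$ lie in the two cones at $z_j$ between a side and the bisector. Each cone has angle $\theta_j/2<\pi$, and together they form the interior angle $\theta_j<2\pi$. So they meet only on the bisector ray, and $U_{j-1}\cap U_j$ is exactly the segment $z_jq_j$.

*Position in $Z$.* We show $U_j\subset Z$ and $U_j\cap\partial Z=\sigma_j$. Sides of $Z$ disjoint from $\sigma_j$ are not met for small $\varepsilon$. The side containing $\sigma_j$ lies on a line that $U_j$ meets only in $\sigma_j$. An adjacent side, say at $z_j$, lies on the far ray of the interior angle, and the cone containing $U_j$ meets this ray only in $z_j$. So $U_j\cap\partial Z=\sigma_j$. The set $U_j\setminus\sigma_j$ is connected, avoids $\partial Z$, and contains points close to the middle of $\sigma_j$ on the inner side. So it lies in $\mathrm{int}\,Z$.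

Hence the *collar* $\bigcup_jU_j$ is a chain of discs glued along the disjoint segments $z_jq_j$, so a closed disc. It meets $\partial Z$ exactly in the arc $\beta=p^+z_1\cdots z_mp^-$. The rest of its boundary is $\beta'=p^+q_1\cdots q_mp^-$, with interior in $\mathrm{int}\,Z$. The closure $Z'$ of the rest of $Z$ is bounded by the simple closed curve $p,p^+,q_1,\dots,q_m,p^-$. The area $\kappa$ of the collar tends to $0$ with $\varepsilon$, so we may assume $\kappa<\min_i\alpha_i$. Also for small $\varepsilon$ the angles of $Z'$ at the $q_j$ are close to $\theta_j$, and the angles at $p^\pm$ are smaller than $\pi$. So $Z'$ is an $(m+2)$-gon with corners $p^+,q_1,\dots,q_m,p^-$. Parametrize $\beta'$ as $c(t)$, $t\in[0,1]$, from $p^+$ to $p^-$.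

**Step 2: a fan from $p$ in $Z'$.** Triangulate the $(m+2)$-gon $p^+q_1\cdots q_mp^-$, with $m-1$ diagonals, and join $p$ to the opposite vertex of the triangle with side $p^-p^+$. This is a triangulation of $Z'$ with the $m+3$ vertices $p,p^+,q_1,\dots,q_m,p^-$ and with $m$ diagonals. Let $B$ be a strictly convex $(m+3)$-gon and $\Phi:Z'\to B$ the homeomorphism that is linear on the triangles of the triangulation and takes it to the corresponding triangulation of $B$. For $0<t<1$ let $e(t)$ be the inverse image under $\Phi$ of the segment from $\Phi(c(t))$ to $\Phi(p)$.

The segment crosses each diagonal at most once, so $e(t)$ has at most $m$ bends. Its interior lies in $\mathrm{int}\,Z'$, since $\Phi(c(t))$ is not on the two sides of $B$ at $\Phi(p)$. Different $e(t)$ meet only in $p$. The area $M(t)$ of the part of $Z'$ between the boundary part $p\,p^+\cdots c(t)$ and $e(t)$ is continuous and strictly increasing, with limits $0$ and $|Z'|$ for $t\to0$ and $t\to1$.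

**Step 3: crossing the collar.** Let $D$ be the convex trapezoid with corners $(0,0),(m+1,0),(m,1),(1,1)$. Map $D$ to the collar by the piecewise linear homeomorphism with $(0,0)\mapsto p^+$, $(j,0)\mapsto z_j$, $(j,1)\mapsto q_j$, $(m+1,0)\mapsto p^-$. It is linear on the two end triangles (which go to $U_0,U_m$) and on the two halves of each unit square $[j,j+1]\times[0,1]$, $1\le j<m$, cut by a diagonal (which go to the halves of $U_j$). There are $m$ vertical and $m-1$ diagonal interior edges, $2m-1$ in total. The base of $D$ goes to $\beta$ and the rest of $\partial D$ to $\beta'$.

For $b$ in the relative interior of $\beta$ and $0<t<1$ let $a(b,t)$ be the image of the straight segment of $D$ from the preimage of $b$ to the preimage of $c(t)$. It has at most $2m-1$ bends. Its interior is in the interior of the collar, because one endpoint is in the relative interior of the base and the other is not on the base. If $b$ precedes $\tilde b$ on $\beta$ and $t<\tilde t$, then $a(b,t)\cap a(\tilde b,\tilde t)=\emptyset$: the two segments are chords of a convex region with distinct, non-interlacing endpoints, each passing through the interior. Let $\kappa_i(t)\in[0,\kappa]$ be the area of the part of the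 collar cut off by $a(b_i,t)$ on the side of $p^+$; it is continuous in $t$. (All $b_i$ lie in the relative interior of $\beta$ by the choice of $p^\pm$.)

**Step 4: tuning the areas.** The path $a(b_i,t)\cup e(t)$ has at most $(2m-1)+1+m=3m$ bends. On the side of $p^+$ it cuts off the area $M(t)+\kappa_i(t)$. Let $S_i=\alpha_1+\dots+\alpha_i$, with $S_0=0$, and let $1\le i\le s-1$. For $t\to0$ the upper limit of this area is at most $\kappa<\alpha_1\le S_i$. For $t\to1$ the lower limit is at least $|Z'|=|Z|-\kappa>|Z|-\alpha_s\ge S_i$. By continuity there is $t_i\in(0,1)$ with $M(t_i)+\kappa_i(t_i)=S_i$. Moreover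
$$M(t_{i+1})-M(t_i)=\alpha_{i+1}-\kappa_{i+1}(t_{i+1})+\kappa_i(t_i)\ge\alpha_{i+1}-\kappa>0,$$
so $t_i<t_{i+1}$. Put $\gamma_i=a(b_i,t_i)\cup e(t_i)$. The $e$-parts meet only in $p$ by Step 2, and the $a$-parts are disjoint by Step 3. An $a$-part meets $Z'$ only in its point $c(t_i)$, which is not on the other $e$-parts. So the $\gamma_i$ meet only in $p$, and $|Z_i|=S_i-S_{i-1}=\alpha_i$, with $S_s=|Z|$. $\square$

## Assembling the cartogram: Theorem 2(a) and Theorem 1

Let $G$ be a 2-connected plane graph, $n\ge3$, $\lambda=\lambda(G)$, and let $(x_f)_{f\in F}$ be a choice attaining $\lambda$.

**Step 1: the triangulation and the areas.** Put a vertex $z_f$ into each $f\in F$, adjacent to all vertices of $f$, and a vertex $t$ into the outer face, adjacent to all vertices of the outer cycle. Choose an edge $ab$ of the outer cycle and draw $t$ and its edges such that $abt$ is the outer face of the new graph $T$, the names chosen such that $a,b,t$ is counterclockwise. This keeps the inner faces of $G$ and all rotations. $T$ is a simple plane triangulation with at least 4 vertices, and its edges inside $V(G)$ are exactly $E(G)$. Use the tiling with $v_1=a$, $v_2=b$, $v_N=t$. Choose $\eta>0$ so small that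
$$\rho(u):=w(u)-\sum_{f\in F,\ u\in f,\ x_f\ne u}\frac{\eta}{d_f-1}>0\qquad(u\in V(G)),$$
and prescribe $|P_u|=\rho(u)$ for $u\in V(G)$ and $|P_{z_f}|=\eta$ for $f\in F$.

**Step 2: splitting $P_{z_f}$ from a side of $P_{x_f}$.** Fix $f\in F$ and let $d=d_f\ge4$, $Z=P_{z_f}$, which has at most 8 corners. Let $u_0=x_f,u_1,\dots,u_{d-1}$ be the vertices of $f$ in counterclockwise order, indices mod $d$. Since $z_f$ is not adjacent to $t$, Lemma 7 gives that $\partial Z$ is the union of the consecutive arcs $A_i=P_{u_i}\cap Z$. Let $g_i$ be the common endpoint of $A_i$ and $A_{i+1}$. Choose $p=p_f$ in the relative interior of $A_0$, not a corner of $Z$. Then $p\notin A_i$, hence $p\notin P_{u_i}$, for $i\ne0$. Near $p$ the arc $A_0$ is a segment with $p$ in its interior, and it lies on the simple closed curve $\partial P_{x_f}$. So $p$ is also in the relative interior of a side of $P_{x_f}$.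

Apply Lemma 9 with $s=d-1$, $b_i=g_i$ for $1\le i\le d-2$, and all $\alpha_i=\eta/(d-1)$. Counterclockwise from $p$ we run through $A_0[p,g_0]$, $A_1$, $A_2$, …, $A_{d-1}$, $A_0[g_{d-1},p]$. So we get paths $\gamma_i$ from $g_i$ to $p$ and pieces $Z_1,\dots,Z_{d-1}$ with
$$Z_i\cap\partial Z=A_i\cup\{p\}\ (1<i<d-1),\quad Z_1\cap\partial Z=A_0[p,g_0]\cup A_1,\quad Z_{d-1}\cap\partial Z=A_{d-1}\cup A_0[g_{d-1},p].$$
Write $Z^f_{u_i}=Z_i$ and define
$$P'_u=P_u\cup\bigcup_{f\in F,\ u\in f,\ x_f\ne u}Z^f_u .$$

**Step 3: areas, simple polygons, no holes.** The areas are right: $|P_u'|=\rho(u)+\sum\eta/(d_f-1)=w(u)$. For $u=u_i$, $i\ne0$, we have $Z_i\cap P_u=Z_i\cap A_i=A_i$, a proper arc of both boundaries. For $f\ne f'$ the vertices $z_f,z_{f'}$ are not adjacent, so $P_{z_f}$ and $P_{z_{f'}}$ are disjoint by Lemmas 6 and 7. So $P'_u$ arises from the disc $P_u$ by gluing disjoint discs along disjoint proper boundary arcs; it is a closed disc bounded by a simple polygon. The $P'_u$ are interior-disjoint, and their union is the rectangle $Q$, so there are no holes.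

**Step 4: the contact graph is $G$.** By Lemma 7 the contacts among the $P_u$, $u\in V(G)$, are exactly the edges of $G$, and they remain contacts. A piece of $P_{z_f}$ meets only pieces of $P_{z_f}$ and polygons $P_u$ with $u\in f$. In $P_{z_f}$ the new contacts of positive length are

* $Z_i$ with $Z_{i+1}$ along $\gamma_i$, $1\le i\le d-2$;
* $Z_1$ with $P_{x_f}$ along $A_0[p,g_0]$;
* $Z_{d-1}$ with $P_{x_f}$ along $A_0[g_{d-1},p]$.

All other intersections of pieces and polygons of different vertices are finite: $Z_i\cap Z_j=\{p\}$ for $|i-j|\ge2$; $Z_j\cap A_i$ consists at most of endpoints of arcs for $i\ne j$, $i\ne0$; and $Z_j\cap A_0=\{p\}$ for $1<j<d-1$, since then $A_j$ and $A_0$ are not consecutive. The new contacts belong to the edges $u_iu_{i+1}$ of $f$. So the contact graph is exactly $G$.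

**Step 5: faces are points, in the right order.** Let $f\in F$. By Lemma 8 for the face $z_fu_iu_{i+1}$ of $T$, the arc $P_{u_i}\cap P_{u_{i+1}}$ has $g_i$ as one endpoint, and it meets $P_{z_f}$ only there. It is prolonged from $g_i$ to $p_f$: along $\gamma_i$ if $1\le i\le d-2$, and along $A_0$ if $i\in\{0,d-1\}$. The two ends of a contact arc belong to the two different faces of $G$ at the edge. So they are prolonged inside different, disjoint polygons $P_{z_f}$, or not at all, and the contact remains one arc. On $\partial P_{u_i}$ the arc $A_i$ lay between the arcs of the two neighbors of $u_i$ on $f$, by Lemma 7. After the prolongation these two arcs meet in $p_f$, in the same counterclockwise order. For $i\ne0$ the arc $A_i$ is replaced by the rest of $\partial Z_i$, which passes through $p_f$; for $i=0$ it stays and is divided at $p_f$. Since every vertex has at least two neighbors in $G$, each contact is a proper arc.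

A triangular inner face $f$ of $G$ is a face of $T$ not containing $t$, and Lemma 8 gives the common point $p_f$; the order is that of Lemma 7. So the cartogram realizes the plane graph $G$.

**Step 6: counting corners.** $P_u$ has at most 8 corners. A face with $x_f=u$ does not change $\partial P_u$ and adds no corner, as $p_f$ is interior to a side. A face with $u=u_i\ne x_f$ replaces the arc $A_i$ of the boundary by the remaining part of $\partial Z_i$, and each path $\gamma_j$ has at most $3\cdot8=24$ bends.

* For $1<i<d-1$ the new corners are at most $24+24+3=51$: the bends of $\gamma_{i-1}$ and $\gamma_i$, and the points $p,g_{i-1},g_i$.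
* For $i\in\{1,d-1\}$ they are at most $24+8+3=35$: the bends of one path, the corners of $Z$ on $A_0$, the point $p$ and the two endpoints of $A_i$.

As $u$ is non-special in at most $\lambda$ faces, $P'_u$ has at most $8+51\lambda$ corners. This proves Theorem 2(a). $\square$

**Proof of Theorem 1.** A triconnected plane graph is 2-connected, and $\lambda(G)\le6$ by Theorem 2(c). The cartogram just constructed realizes $G$, its union is the rectangle $Q$, and its complexity is at most $8+51\cdot6=314$. $\square$

So the answer to the question is yes, with $k=314$. For cartograms realizing the plane embedding, the triangulations with $s\ge14$ above show that the smallest valid $k$ satisfies $6\le k_{\min}\le314$.
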